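
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The map $\mathrm{KO}\to\mathrm{KU}$ is $\mathcal E_\infty$-descendable}


\begin{abstract}
A map $R\to S$ of $\mathcal E_\infty$-rings is $\mathcal E_\infty$-descendable if the tower of partial totalizations of its cobar construction is pro-constant with value $R$ in $\mathcal E_\infty$-$R$-algebras. We show that complexification $\mathrm{KO}\to\mathrm{KU}$ has this property: there is an $\mathcal E_\infty$-$\mathrm{KO}$-algebra map from the partial totalization $\mathrm{Tot}^5$ to $\mathrm{KO}$. The main step is $2$-adic. An $\mathcal E_\infty$-algebra over $\mathrm{KO}_2^\wedge$ whose unit has cofiber $\Sigma^{-1}\mathrm{KO}_2^\wedge$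 is presented by one generator and one relation, and the presentation makes a map to $\mathrm{KO}_2^\wedge$ visible. We also show that there is no such map from $\mathrm{Tot}^n$ to $\mathrm{KO}$ for $n\le 3$, although $\mathrm{KO}$-linear retractions exist from $n=2$ on.
\end{abstract}

\section{Introduction}

Throughout, ``category'' means $(\infty,1)$-category, $\mathcal S$ is the category of spaces, and $\mathrm{CAlg}_R=\mathrm{CAlg}(\mathrm{Mod}_R)$. Let $f:R\to S$ be a map of $\mathcal E_\infty$-rings. Its cobar construction is the cosimplicial $\mathcal E_\infty$-$R$-algebra $[k]\mapsto S^{\otimes_R(k+1)}$, and we write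
\[
\mathrm{Tot}^n(S/R)=\lim_{[k]\in\Delta_{\le n}}S^{\otimes_R(k+1)}\in \mathrm{CAlg}_R
\]
for its partial totalizations; thus $\mathrm{Tot}^0(S/R)=S$. The tower $\{\mathrm{Tot}^n(S/R)\}_n$ is the attempt to recover $R$ by descent from $S$. One calls $f$ \emph{descendable} if $\{R\}\to\{\mathrm{Tot}^n(S/R)\}_n$ is a pro-equivalence in $\mathrm{Pro}(\mathrm{Mod}_R)$. This implies $R\simeq\lim_n\mathrm{Tot}^n(S/R)$, and it holds exactly when, for some finite $n$, the unit $R\to\mathrm{Tot}^n(S/R)$ has an $R$-linear retraction (Remark~\ref{rem:modules}). But every stage of the tower is an $\mathcal E_\infty$-algebra, so it is natural to ask for convergence in algebras.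

\begin{definition}
The map $f$ is \emph{$\mathcal E_\infty$-descendable} if $\{R\}\to\{\mathrm{Tot}^n(S/R)\}_n$ is a pro-equivalence in $\mathrm{Pro}(\mathrm{CAlg}_R)$.
\end{definition}

We shall see (Proposition~\ref{prop:reduction}) that this holds if and only if for some $n$ there is a map $\mathrm{Tot}^n(S/R)\to R$ in $\mathrm{CAlg}_R$; since $R$ is initial in $\mathrm{CAlg}_R$, such a map automatically retracts the unit. If $f$ itself has an $\mathcal E_\infty$-retraction $S\to R$, then $n=0$ will do. In general the question is whether a linear retraction from some stage can be replaced by a multiplicative one from a possibly later stage.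

For the complexification map $\mathrm{KO}\to\mathrm{KU}$ of periodic $K$-theory, descendability is known; whether the map is $\mathcal E_\infty$-descendable is recorded as an open question in \cite{Des}. We answer it.

\begin{thmA}
There is a map $\mathrm{Tot}^5(\mathrm{KU}/\mathrm{KO})\to\mathrm{KO}$ in $\mathrm{CAlg}_{\mathrm{KO}}$. Consequently $\mathrm{KO}\to\mathrm{KU}$ is $\mathcal E_\infty$-descendable.
\end{thmA}

\begin{thmB}
\begin{enumerate}
\item For $n\le 3$ there is no $\mathcal E_\infty$-$\mathrm{KO}$-algebra map $\mathrm{Tot}^n(\mathrm{KU}/\mathrm{KO})\to\mathrm{KO}$; there is not even a $\mathrm{KO}_*$-algebra map $\pi_*\mathrm{Tot}^n(\mathrm{KU}/\mathrm{KO})\to\mathrm{KO}_*$. So the least $n$ admitting an $\mathcal E_\infty$-retraction is $4$ or $5$. A $\mathrm{KO}$-module retraction of the unit of $\mathrm{Tot}^n(\mathrm{KU}/\mathrm{KO})$ exists if and only if $n\ge 2$.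
\item For every $\mathcal E_\infty$-$\mathrm{KO}$-algebra $A$, the map $A\to A\otimes_{\mathrm{KO}}\mathrm{KU}$ is $\mathcal E_\infty$-descendable, with a retraction of $\mathrm{Tot}^5$.
\item Every $G$-Galois extension $A\to B$ of $\mathcal E_\infty$-rings, $G$ finite, with $|G|$ invertible in $\pi_0A$ is $\mathcal E_\infty$-descendable, with a retraction of $\mathrm{Tot}^3$.
\item Every $\mathcal E_\infty$-algebra $T$ over $\mathrm{KO}_2^\wedge$ whose unit has cofiber $\simeq\Sigma^{-1}\mathrm{KO}_2^\wedge$ as a module admits an $\mathcal E_\infty$-$\mathrm{KO}_2^\wedge$-algebra map $T\to\mathrm{KO}_2^\wedge$.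
\end{enumerate}
\end{thmB}

We do not decide whether the least $n$ is $4$ or $5$.

\paragraph{What to expect, and the strategy.}
Up to algebra maps in both directions, $\mathrm{Tot}^n(\mathrm{KU}/\mathrm{KO})$ is the ring $T_n$ of $C_2$-equivariant $\mathrm{KU}$-cochains on the antipodal sphere $S^n$. Additively, $T_n$ is the cofiber of $\eta^{n+1}$ on $\mathrm{KO}$. Since $\eta^2\neq0=\eta^3$, a linear retraction appears at $n=2$, and one's first guess is that it can be made multiplicative there. It cannot: $\pi_5T_2$ contains a class with square $\eta^2\beta_8\ne0$, where $\beta_8\in\pi_8\mathrm{KO}$ is the periodicity class, while $\pi_5\mathrm{KO}=0$. This class lifts to $\pi_5T_3$, and the lift still has square $\eta^2\beta_8\neq0$ (Section~\ref{sec:lower}).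

For $n\ge 2$ we have $T_n\simeq\mathrm{KO}\oplus\Sigma^{n+2}\mathrm{KO}$ with a new generator $y$ in degree $n+2$. An $\mathcal E_\infty$-map $T_n\to\mathrm{KO}$ must respect every power operation on $y$. We take $n=5$, so that $y$ lies in degree $7\equiv-1$ modulo the periodicity $8$. This degree is odd, $\pi_7\mathrm{KO}=0$, and, as it turns out, the one power operation that matters is defined over $\mathrm{KO}_2^\wedge$ in this degree. We then treat $\mathrm{KO}[\frac12]$, $\mathrm{KO}_2^\wedge$ and the rational gluing separately.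

The rational case already shows the method in its simplest form. Over a rational base, an $\mathcal E_\infty$-algebra with basis $1,y$, $y$ of odd degree, is \emph{free} on $y$, so homotopy classes of maps out of it are homotopy classes of the target in the degree of $y$. Over $\mathrm{KU}_2^\wedge$ the free algebra on an odd class $x$ is bigger: it is exterior on $x,\theta x,\theta^2x,\dots$ for a power operation $\theta$. But $\theta$ is additive on odd classes, so the single relation $\theta x=\lambda x$ removes all generators except $x$ itself (Example~\ref{ex:complex}). An algebra with basis $1,x$ is therefore given by one generator and one relation, and it can be mapped to any algebra with no homotopy in the degree of $x$. To descend this presentation from $\mathrm{KU}_2^\wedge$ to $\mathrm{KO}_2^\wedge$ we only need $\theta x$ to lift, up to a unit. In degree $-1$ it does: there the operation corresponds to the class $L_{\mathbb C}-1$ in the $K$-theory of $\mathbb{RP}^\infty$, and $L_{\mathbb C}$ is the complexification of a real line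 bundle (Lemma~\ref{lem:lift}).

\section{Reduction to one retraction}\label{sec:reduction}

The limit over $\Delta_{\le n}$ is a finite limit: it can be computed over a punctured cube \cite[1.2.4.17]{HA}. Limits of algebras are computed on underlying modules, and base change of modules is exact. Hence for every $A\in\mathrm{CAlg}_R$
\begin{equation}\label{eq:basechange}
A\otimes_R\mathrm{Tot}^n(S/R)\simeq\lim_{[k]\in\Delta_{\le n}}A\otimes_RS^{\otimes_R(k+1)}\simeq\mathrm{Tot}^n(A\otimes_RS/A).
\end{equation}

In a pro-category, maps of towers are computed by $\mathrm{Map}(\{X_n\},\{Y_m\})=\lim_m\mathrm{colim}_n\mathrm{Map}(X_n,Y_m)$. Every pro-object is a limit of constant ones, so by Yoneda a map of towers $X\to Y$ in $\mathcal C$ is a pro-equivalence if and only if $\mathrm{colim}_n\mathrm{Map}(Y_n,A)\to\mathrm{colim}_n\mathrm{Map}(X_n,A)$ is an equivalence for each $A\in\mathcal C$.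

\begin{proposition}\label{prop:reduction}
The map $f:R\to S$ is $\mathcal E_\infty$-descendable if and only if for some $n$ there is a map $\mathrm{Tot}^n(S/R)\to R$ in $\mathrm{CAlg}_R$.
\end{proposition}

The point of the proof is that the tower is pro-constant after base change to $S$, for a formal reason, which we isolate first. Let $\Delta_{-\infty}$ be the category with objects $[n]$, $n\ge-1$, and morphisms $[m]\to[n]$ the order-preserving maps $\{-\infty\}\cup[m]\to\{-\infty\}\cup[n]$ fixing $-\infty$. It contains $\Delta$ as the subcategory of those $[n]$, $n\ge0$, and those maps for which only $-\infty$ goes to $-\infty$. An augmented cosimplicial object is \emph{split} if it extends to $\Delta_{-\infty}$.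

\begin{lemma}\label{lem:split}
Let $\mathcal C$ have finite limits and let $Y:\Delta_{-\infty}\to\mathcal C$ be a functor. Then $\{Y^{-1}\}\to\{\mathrm{Tot}^nY\}_n$ is a pro-equivalence, where $\mathrm{Tot}^nY=\lim_{\Delta_{\le n}}Y$.
\end{lemma}

\begin{proof}
We check this in the universal case. Let $\mathcal P=\mathrm{Fun}(\Delta_{-\infty},\mathcal S)$, with Yoneda embedding $j:\Delta_{-\infty}^{op}\to\mathcal P$, and let $\mathcal P^f\subset\mathcal P$ be the closure of the representables under finite colimits. Its objects are compact in $\mathcal P$, so $\mathrm{Ind}(\mathcal P^f)\to\mathcal P$ is fully faithful. As $\mathcal P^f$ is the free category with finite colimits on $\Delta_{-\infty}^{op}$, the functor $Y$ extends to a finite-limit-preserving functor $(\mathcal P^f)^{op}\to\mathcal C$. The colimit $\mathrm{sk}_n:=\mathrm{colim}_{\Delta_{\le n}^{op}}j$ is a finite colimit, so it lies in $\mathcal P^f$, and the extended functor takes it to $\mathrm{Tot}^nY$; it takes $j([-1])$ to $Y^{-1}$. In $\mathcal P$,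
\[
\mathrm{colim}_n\,\mathrm{sk}_n=\mathrm{colim}_{\Delta^{op}}j=j([-1]),
\]
because split augmented simplicial objects are colimit diagrams \cite[6.1.3.16]{HTT}. By full faithfulness $\{\mathrm{sk}_n\}\simeq\{j([-1])\}$ already in $\mathrm{Ind}(\mathcal P^f)$. Applying the functor $\mathrm{Ind}(\mathcal P^f)^{op}=\mathrm{Pro}((\mathcal P^f)^{op})\to\mathrm{Pro}(\mathcal C)$ gives the claim.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:reduction}]
Write $\mathrm{Tot}^n=\mathrm{Tot}^n(S/R)$. If $f$ is $\mathcal E_\infty$-descendable, an inverse pro-map is a point of $\mathrm{colim}_n\mathrm{Map}_{\mathrm{CAlg}_R}(\mathrm{Tot}^n,R)$, hence is represented by a map from some $\mathrm{Tot}^n$.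

Conversely, let $g:\mathrm{Tot}^n\to R$ be given, and put $\mathcal G(A)=\mathrm{colim}_m\mathrm{Map}_{\mathrm{CAlg}_R}(\mathrm{Tot}^m,A)$. Since $R$ is initial, the criterion above says that we must show $\mathcal G(A)\simeq *$ for every $A\in\mathrm{CAlg}_R$. Filtered colimits of spaces commute with finite limits, so $\mathcal G$ preserves finite limits.

\emph{(i) $A$ admits an $S$-algebra structure.} Fix one. Then $\mathrm{Map}_{\mathrm{CAlg}_R}(\mathrm{Tot}^m,A)=\mathrm{Map}_{\mathrm{CAlg}_S}(\mathrm{Tot}^m(S\otimes_RS^{\otimes_R(\bullet+1)}),A)$ by \eqref{eq:basechange}. The augmented cosimplicial $S$-algebra $S\to S\otimes_RS^{\otimes_R(\bullet+1)}$ is split: the functor $I\mapsto S^{\otimes_RI}$ on finite sets (iterated coproducts in $\mathrm{CAlg}_R$) gives $\Delta_{-\infty}\to\mathrm{CAlg}_R$, $[k]\mapsto S^{\otimes_R(\{-\infty\}\cup[k])}$. As $[-1]$ is initial in $\Delta_{-\infty}$ and goes to $S$, this lifts to $\mathrm{CAlg}_S=(\mathrm{CAlg}_R)_{S/}$, and it extends the given augmented object. Lemma~\ref{lem:split} yields $\mathcal G(A)\simeq\mathrm{Map}_{\mathrm{CAlg}_S}(S,A)\simeq*$.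

\emph{(ii) $A\otimes_R\mathrm{Tot}^n$ for arbitrary $A$.} By \eqref{eq:basechange} it is a finite limit in $\mathrm{CAlg}_R$ of the algebras $A\otimes_RS^{\otimes_R(k+1)}$, each of which admits an $S$-algebra structure. So $\mathcal G(A\otimes_R\mathrm{Tot}^n)$ is a finite limit of contractible spaces, hence contractible.

\emph{(iii) Arbitrary $A$.} The composite $R\to\mathrm{Tot}^n\xrightarrow{g}R$ is the identity, so $A$ is a retract of $A\otimes_R\mathrm{Tot}^n$ in $\mathrm{CAlg}_R$, and $\mathcal G(A)$ is a retract of a contractible space.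
\end{proof}

\begin{remark}\label{rem:modules}
The same proof in $\mathrm{Mod}_R$ shows that $f$ is descendable if and only if some unit $R\to\mathrm{Tot}^n(S/R)$ has an $R$-linear retraction. An inverse pro-map gives such a retraction. Conversely, given a retraction of $R\to\mathrm{Tot}^n$, one shows that $\mathrm{colim}_m\mathrm{Map}_R(\mathrm{Tot}^m,M)\to\mathrm{Map}_R(R,M)$ is an equivalence, first for $S$-modules $M$ (by Lemma~\ref{lem:split} in $\mathrm{Mod}_S$), then for $M\otimes_R\mathrm{Tot}^n$ with $M$ arbitrary, then for its retract $M$.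
\end{remark}

\section{Partial totalizations as equivariant cochains}

\subsection{Galois extensions}

Let $G$ be a finite group. Recall that $A\to B$ is a \emph{$G$-Galois extension} of $\mathcal E_\infty$-rings if $G$ acts on $B$ by $A$-algebra maps, $A\simeq B^{hG}$, and
\[
B\otimes_AB\to\prod_GB,\qquad b_1\otimes b_2\mapsto(b_1\cdot gb_2)_{g},
\]
is an equivalence. For a space $X$ with $G$-action, an object of $\mathrm{Fun}(BG,\mathcal S)$, put
\[
\Gamma(X)=(B^X)^{hG}\in\mathrm{CAlg}_A ,
\]
the equivariant $B$-cochains on $X$. The contravariant functor $\Gamma$ takes colimits to limits, $\Gamma(*)=A$ and $\Gamma(G)=B$.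

\begin{lemma}\label{lem:skeleton}
Let $EG=|G^{\bullet+1}|$. There is an equivalence of $A$-algebras $\mathrm{Tot}^n(B/A)\simeq\Gamma(\mathrm{sk}_nEG)$, compatible with the tower maps.
\end{lemma}

\begin{proof}
The cosimplicial object $[k]\mapsto B^{\otimes_A(k+1)}$ is the left Kan extension of $B$ along the full subcategory $\{[0]\}\subset\Delta$, because there are $k+1$ maps $[0]\to[k]$. So the identification $B=\Gamma(G)$ extends to a map of cosimplicial algebras $B^{\otimes_A(k+1)}\to\Gamma(G^{k+1})$, given by the $k+1$ projections. We show by induction on $k$ that it is an equivalence; the case $k=0$ is clear. It suffices that $\Gamma(X)\otimes_AB\to\Gamma(X\times G)$ is an equivalence for every finite free $G$-set $X$, such as $X=G^k$ with $k\geq 1$. Both sides take finite disjoint unions to products, so let $X=G$. Viewing $b\in B=\Gamma(G)$ as the function $h\mapsto hb$, the map sends $b_1\otimes b_2$ to $(h_1,h_2)\mapsto h_1b_1\cdot h_2b_2$. On the orbit representatives $(1,g)$ of $G\times G$ this is $(b_1\cdot gb_2)_g$, the Galois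 equivalence.

Hence $\mathrm{Tot}^n(B/A)\simeq\Gamma(\mathrm{colim}_{\Delta_{\le n}^{op}}G^{\bullet+1})$. A simplicial set is Reedy cofibrant as a simplicial space. So the derived left Kan extension of its restriction to $\Delta_{\le n}^{op}$ back to $\Delta^{op}$ is the ordinary $n$-skeleton, whose homotopy colimit is its realization. The colimit is therefore $\mathrm{sk}_nEG$.
\end{proof}

The space $\mathrm{sk}_nEG$ is a free $G$-CW complex of dimension $n$, and it is $(n-1)$-connected, being the $n$-skeleton of a contractible complex. A free $G$-CW complex of dimension $\le n$ maps $G$-equivariantly to any $(n-1)$-connected $G$-space (nonempty if $n=0$): one extends over cells $G\times D^k$, $k\le n$, since every map from $S^{k-1}$ to the target is nullhomotopic. This gives $A$-algebra maps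
\begin{equation}\label{eq:compare}
\begin{aligned}
\mathrm{Tot}^n(B/A)&\to\Gamma(X) &&\text{if $X$ is a free $G$-CW complex of dimension $\le n$,}\\
\Gamma(Z)&\to\mathrm{Tot}^n(B/A) &&\text{if $Z$ is an $(n-1)$-connected $G$-space.}
\end{aligned}
\end{equation}
So, up to algebra maps in both directions, we may replace the skeleton by any $(n-1)$-connected free $G$-CW complex of dimension $n$.

\subsection{The rings $T_n$}

We recall the facts on $K$-theory that we need.
\begin{itemize}
\item (Rognes \cite{Rog}) $\mathrm{KO}\to\mathrm{KU}$ is a $C_2$-Galois extension; $C_2$ acts by complex conjugation.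
\item (Wood) $\Sigma\mathrm{KO}\xrightarrow{\eta}\mathrm{KO}\to\mathrm{KU}$ is a cofiber sequence. In particular $\mathrm{KU}$ is a finite $\mathrm{KO}$-module.
\item $\pi_*\mathrm{KU}=\mathbb Z[\beta^{\pm1}]$, $|\beta|=2$. The groups $\pi_i\mathrm{KO}$, $i=0,\dots,7$, are $\mathbb Z$, $\mathbb Z/2\,\eta$, $\mathbb Z/2\,\eta^2$, $0$, $\mathbb Za$, $0$, $0$, $0$, with invertible periodicity class $\beta_8\in\pi_8\mathrm{KO}$; and $a\mapsto2\beta^2$, $\beta_8\mapsto\beta^4$ in $\pi_*\mathrm{KU}$.
\end{itemize}

For $G=C_2$, $A=\mathrm{KO}$, $B=\mathrm{KU}$ the convenient free spaces are spheres. Let $\sigma$ be the real sign representation, and for $n\ge0$ put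
\[
T_n=\Gamma(S((n+1)\sigma)),
\]
where the unit sphere $S((n+1)\sigma)$ is $S^n$ with the antipodal action. It is free of dimension $n$ and $(n-1)$-connected, so \eqref{eq:compare} gives $\mathrm{KO}$-algebra maps in both directions
\begin{equation}\label{eq:TotT}
\mathrm{Tot}^n(\mathrm{KU}/\mathrm{KO})\to T_n,\qquad T_n\to\mathrm{Tot}^n(\mathrm{KU}/\mathrm{KO}).
\end{equation}
For $m<n$ the inclusion $S((m+1)\sigma)\subset S((n+1)\sigma)$ induces a restriction map $T_n\to T_m$ of $\mathrm{KO}$-algebras. Note $T_0=\Gamma(C_2)=\mathrm{KU}=\mathrm{cofib}(\eta)$. The next lemma generalizes this.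

\begin{lemma}\label{lem:Tn}
There are equivalences of $\mathrm{KO}$-modules
\begin{align}
T_n&\simeq\mathrm{cofib}(\eta^{n+1}:\Sigma^{n+1}\mathrm{KO}\to\mathrm{KO}),\label{eq:cofib}\\
T_n&\simeq\mathrm{KO}\oplus\Sigma^{n+2}\mathrm{KO}&&(n\ge2),\label{eq:sum}\\
\mathrm{fib}(T_n\to T_m)&\simeq\Sigma^{m+1}T_{n-m-1}&&(m<n).\label{eq:fib}
\end{align}
The unit of $T_n$ is the canonical map from $\mathrm{KO}$ in \eqref{eq:cofib} and the inclusion of the first summand in \eqref{eq:sum}.
\end{lemma}

\begin{proof}
For a based $C_2$-space $Z$ let $\tilde\Gamma(Z)=F(Z,\mathrm{KU})^{hC_2}$ be the reduced version of $\Gamma$. The sequence $C_{2+}\to S^0\to S^\sigma$ gives $L:=\tilde\Gamma(S^\sigma)=\mathrm{fib}(\mathrm{KO}\to\mathrm{KU})$. By Wood, $L\simeq\Sigma\mathrm{KO}$, and the map $e:L\to\mathrm{KO}$ induced by $S^0\to S^\sigma$ is $\eta$.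

To pass from $\sigma$ to $p\sigma$, $p\ge1$, we use Galois descent. For any $\mathrm{KU}$-module $N$ with semilinear $C_2$-action, the map $\mathrm{KU}\otimes_{\mathrm{KO}}N^{hC_2}\to N$ is an equivalence. Indeed $\mathrm{KU}$ is finite over $\mathrm{KO}$, so the left side is $(\mathrm{KU}\otimes_{\mathrm{KO}}N)^{hC_2}$ with $C_2$ acting on $N$ only. By the Galois condition
\[
\mathrm{KU}\otimes_{\mathrm{KO}}N=(\mathrm{KU}\otimes_{\mathrm{KO}}\mathrm{KU})\otimes_{\mathrm{KU}}N\simeq\prod_{C_2}N,\qquad b\otimes m\mapsto(b\cdot gm)_g,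
\]
with $C_2$ permuting the factors, so the fixed points are $N$ via the factor $g=1$. Applied to $N=F(S^\sigma,\mathrm{KU})=S^{-\sigma}\otimes\mathrm{KU}$, this gives an equivariant equivalence $S^{-\sigma}\otimes\mathrm{KU}\simeq\mathrm{KU}\otimes_{\mathrm{KO}}L$. By naturality, $S^{-\sigma}\otimes\mathrm{KU}\to\mathrm{KU}$ corresponds to $\mathrm{KU}\otimes e$. Taking $p$-th tensor powers over $\mathrm{KU}$ we get $F(S^{p\sigma},\mathrm{KU})\simeq\mathrm{KU}\otimes_{\mathrm{KO}}L^{\otimes p}$. As $L^{\otimes p}\simeq\Sigma^p\mathrm{KO}$ is dualizable over $\mathrm{KO}$,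
\[
\tilde\Gamma(S^{p\sigma}\wedge Z)\simeq\big(L^{\otimes p}\otimes_{\mathrm{KO}}F(Z,\mathrm{KU})\big)^{hC_2}\simeq L^{\otimes p}\otimes_{\mathrm{KO}}\tilde\Gamma(Z)\simeq\Sigma^p\tilde\Gamma(Z),
\]
and $\tilde\Gamma(S^{p\sigma})\to\tilde\Gamma(S^0)=\mathrm{KO}$ is $e^{\otimes p}=\pm\eta^p$.

With $p=n+1$, the sequence $S(p\sigma)_+\to S^0\to S^{p\sigma}$ gives \eqref{eq:cofib}. For $n\ge2$ we have $\eta^{n+1}=0$, whence \eqref{eq:sum}. For \eqref{eq:fib}, the complement of $S(V)$ in $S(V\oplus W)$ is $V\times S(W)$, so $S(V\oplus W)/S(V)\cong S^V\wedge S(W)_+$. Take $V=(m+1)\sigma$ and $W=(n-m)\sigma$.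
\end{proof}

\begin{corollary}\label{cor:module}
The unit of $\mathrm{Tot}^n(\mathrm{KU}/\mathrm{KO})$ has a $\mathrm{KO}$-linear retraction if and only if $n\ge2$.
\end{corollary}

\begin{proof}
By \eqref{eq:TotT} we may replace $\mathrm{Tot}^n$ by $T_n$. For $n\ge2$ use \eqref{eq:sum}. Conversely, if the unit $u$ in \eqref{eq:cofib} has a retraction $r$, then $\eta^{n+1}=r u\eta^{n+1}=0$, so $n\ge2$.
\end{proof}

\section{Why $n\le3$ is not enough}\label{sec:lower}

The linear retraction at $n=2$ ignores the product on $T_2$. We compute the part of the product that obstructs a ring map.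

\begin{proposition}\label{prop:lower}
For $n\le3$ there is no $\mathrm{KO}_*$-algebra map $\pi_*\mathrm{Tot}^n(\mathrm{KU}/\mathrm{KO})\to\mathrm{KO}_*$.
\end{proposition}

\begin{proof}
Composing with $T_3\to\mathrm{Tot}^3\to\mathrm{Tot}^n$, it suffices to exclude $\mathrm{KO}_*$-algebra maps $g:\pi_*T_3\to\mathrm{KO}_*$.

\emph{A class in $T_2$.} Let $\rho:T_2\to T_0=\mathrm{KU}$ be restriction. By \eqref{eq:fib} its fiber is $\Sigma T_1$, and by \eqref{eq:cofib} $\pi_2T_1$ is an extension of a subgroup of $\pi_{-1}\mathrm{KO}=0$ by $\pi_2\mathrm{KO}/\eta^2\pi_0\mathrm{KO}=0$. So $\pi_2T_1=0$, and $\rho:\pi_4T_2\to\pi_4\mathrm{KU}=\mathbb Z\beta^2$ is surjective. By \eqref{eq:sum}, $T_2$ has a $\mathrm{KO}$-basis $1,y'$ with $y'\in\pi_4T_2$, so $\pi_4T_2=\mathbb Za\oplus\mathbb Zy'$. As $\rho(a)=2\beta^2$, surjectivity forces $\rho(y')$ to be an odd multiple of $\beta^2$. Subtracting a multiple of $a$ from $y'$ we get $y$ with $\rho(y)=\beta^2$, and $1,y$ is still a basis. Write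
\[
y^2=A\beta_8+B\,a\,y\in\pi_8T_2,\qquad A,B\in\mathbb Z.
\]
Applying $\rho$ gives $1=A+2B$, so $A$ is odd. Since $\eta a\in\pi_5\mathrm{KO}=0$ and $2\eta^2=0$,
\[
(\eta y)^2=\eta^2y^2=\eta^2\beta_8\ne0 \quad\text{in }\pi_{10}T_2 .
\]
This already excludes $n=2$, as $\eta y$ would have to go to $\pi_5\mathrm{KO}=0$.

\emph{Passing to $T_3$.} By \eqref{eq:fib}, $\mathrm{fib}(T_3\to T_2)\simeq\Sigma^3\mathrm{KU}$. Since $\pi_4\Sigma^3\mathrm{KU}=0$, the class $\eta y$ lifts to some $w\in\pi_5T_3$ (though $y$ need not lift). Since $\pi_{10}\Sigma^3\mathrm{KU}=\pi_7\mathrm{KU}=0$, the map $\pi_{10}T_3\to\pi_{10}T_2$ is injective, so $w^2=\eta^2\beta_8\cdot1$ in $\pi_{10}T_3$. If $g$ existed, then $g(w)\in\pi_5\mathrm{KO}=0$, and $\eta^2\beta_8=g(w^2)=g(w)^2=0$ in $\pi_{10}\mathrm{KO}=\mathbb Z/2\{\eta^2\beta_8\}$, a contradiction.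
\end{proof}

\section{Away from the order of the group}

When $|G|$ is invertible, there is a free $G$-space of dimension $3$ that looks like a point to $B$.

\begin{proposition}\label{prop:away}
Let $A\to B$ be a $G$-Galois extension with $|G|$ invertible in $\pi_0A$. There is an $A$-algebra map $\mathrm{Tot}^3(B/A)\to A$.
\end{proposition}

\begin{proof}
Let $k=\mathbb Z[1/|G|]$ and $\Lambda=k[G]$. It suffices to construct a free $G$-CW complex $X$ of dimension $3$ with $\tilde H_*(X;k)=0$. Indeed, the reduced suspension spectrum $\mathrm{fib}(\Sigma^\infty_+X\to S^0)$ of such an $X$, with $|G|$ inverted, is bounded below with vanishing integral homology, hence zero. Since $|G|$ is invertible on $B$, the equivariant map $B\to B^X$ is then an equivalence, and \eqref{eq:compare} gives $\mathrm{Tot}^3(B/A)\to\Gamma(X)\simeq B^{hG}=A$.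

If $G\neq 1$, such an $X$ must be infinite: a finite free $G$-complex has Euler characteristic divisible by $|G|$, whereas $\chi(X)=1$. This is why a swindle appears. Start with the simply connected complex $Y_0=\mathrm{sk}_2EG$. In the exact sequence
\[
0\to H_2(Y_0;k)\to C_2\to C_1\to C_0\to k\to0
\]
the cellular chain modules $C_i$ are finitely generated free over $\Lambda$. The trivial module $k$ is $\Lambda$-projective because $|G|$ is invertible. So the sequence splits, and $P=H_2(Y_0;k)$ is finitely generated projective. Choose $P'$ with $P\oplus P'\cong\Lambda^m$ free and $m\ge 1$. Then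
\[
\Lambda^{(\mathbb N)}\cong(P\oplus P')^{(\mathbb N)}\cong P\oplus(P'\oplus P)^{(\mathbb N)}\cong P\oplus\Lambda^{(\mathbb N)} .
\]
Attach countably many free cells $G\times D^2$ to $Y_0$ along maps $G\times S^1\to G\to Y_0$, the second arrow being an orbit map. The result $Y$ is simply connected, and $H_2(Y;k)\cong P\oplus\Lambda^{(\mathbb N)}\cong\Lambda^{(\mathbb N)}$. Let $(e_j)$ be a $\Lambda$-basis. As $H_2(Y;k)=H_2(Y;\mathbb Z)\otimes k$, for suitable $r_j$ the class $|G|^{r_j}e_j$ comes from $H_2(Y;\mathbb Z)=\pi_2(Y)$. Attach cells $G\times D^3$ along representatives to get $X$. The boundary map $H_3(X,Y;k)=\Lambda^{(\mathbb N)}\to H_2(Y;k)$ sends the $j$-th generator to $|G|^{r_j}e_j$, so it is an isomorphism. As $Y$ is simply connected of dimension $2$, it follows that $\tilde H_*(X;k)=0$.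
\end{proof}

\begin{corollary}\label{cor:half}
There is a $\mathrm{KO}$-algebra map $\mathrm{Tot}^3(\mathrm{KU}/\mathrm{KO})\to\mathrm{KO}[\frac12]$.
\end{corollary}

\begin{proof}
The extension $\mathrm{KO}[\frac12]\to\mathrm{KU}[\frac12]$ is $C_2$-Galois. The condition on the tensor square is base-changed from $\mathrm{KO}$. As $2$ is invertible and conjugation sends $\beta$ to $-\beta$, we have $\pi_*(\mathrm{KU}[\frac12]^{hC_2})=\mathbb Z[\frac12][\beta^{\pm1}]^{C_2}=\mathbb Z[\frac12][\beta^{\pm2}]=\mathrm{KO}_*[\frac12]$, so the condition on fixed points holds as well. By \eqref{eq:basechange}, $\mathrm{KO}[\frac12]\otimes_{\mathrm{KO}}\mathrm{Tot}^3(\mathrm{KU}/\mathrm{KO})\simeq\mathrm{Tot}^3(\mathrm{KU}[\frac12]/\mathrm{KO}[\frac12])$. Compose the map from $\mathrm{Tot}^3(\mathrm{KU}/\mathrm{KO})$ with that of Proposition~\ref{prop:away}.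
\end{proof}

\section{The $2$-adic statement}\label{sec:2adic}

\subsection{Conventions and the operation $\theta$}

Let $E=\mathrm{KO}_2^\wedge$ and $K=\mathrm{KU}_2^\wedge=\mathrm{cofib}(\eta$ on $E)$. In this section all tensor products, direct sums and colimits are $2$-completed. A map of $2$-complete objects is an equivalence if and only if it is one modulo $2$, and $N/2$ denotes the cofiber of $2$ on $N$.

\emph{A $2$-complete $\mathrm{KO}$-module $M$ is $K(1)$-local.} If $Z$ is $K(1)$-acyclic, then $\mathrm{KU}\otimes Z/2=0$, so by Wood $\eta$ is invertible on $\mathrm{KO}\otimes Z/2$. It is also nilpotent, so $\mathrm{KO}\otimes Z/2=0$ and $F(Z/2,M)=0$. Thus $2$ is invertible on the $2$-complete spectrum $F(Z,M)$, which is therefore $0$. Moreover the $2$-completion of a $\mathrm{KO}$-module is its $K(1)$-localization, being an equivalence modulo $2$.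

For an $E$-module $M$ let $P_E(M)=\bigoplus_mP_m(M)$, $P_m(M)=(M^{\otimes m})_{h\Sigma_m}$, be the free $2$-complete $\mathcal E_\infty$-$E$-algebra, graded by the \emph{weight} $m$; similarly $P_K$. By the preceding paragraph these are the free $K(1)$-local algebras. We have $K\otimes_EP_E(M)=P_K(K\otimes_EM)$. We use the following facts at $p=2$.
\begin{itemize}
\item (Hovey--Sadofsky, Kuhn) If $X$ is $K(1)$-local with an action of a finite group $G$, the norm $L_{K(1)}X_{hG}\to X^{hG}$ is an equivalence.
\item (McClure \cite{McC}, Hopkins \cite{Hop}) A class in the weight-$2$ part $\pi_0L_{K(1)}(S^0\otimes S^0)_{h\Sigma_2}$ of the free $K(1)$-local $\mathcal E_\infty$-ring on $S^0$ defines a natural operation $\theta:\pi_0A\to\pi_0A$ on $K(1)$-local $\mathcal E_\infty$-rings $A$, with $\theta(0)=0$ and $\theta(a+b)=\theta(a)+\theta(b)-ab$. The free algebra $F_0=P_K(K)$ on $s\in\pi_0$ has $\pi_0F_0=\mathbb Z_2[s,\theta s,\theta^2s,\dots]^\wedge_2$ and $\pi_*F_0=K_*\otimes_{\mathbb Z_2}\pi_0F_0$.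
\end{itemize}

\emph{The operation on odd classes.} For a $2$-complete $\mathcal E_\infty$-$K$-algebra $A$, regard $\pi_1A$ as the reduced part of $\pi_0(A^{S^1})=\pi_0A\oplus\pi_1A$. Restriction to the base point is induced by a map of $\mathcal E_\infty$-rings and $\theta(0)=0$, so $\theta$ preserves $\pi_1A$. Products of two reduced classes on $S^1$ vanish, so
\[
\theta:\pi_1A\to\pi_1A\quad\text{is additive, and natural in }A .
\]
This additivity is what makes odd classes tractable.

\subsection{The free algebra on an odd class}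

The free algebra on a class of degree $0$ is polynomial on $s,\theta s,\theta^2s,\dots$. Suspending once should turn it into an exterior algebra on $x,\theta x,\theta^2x,\dots$. The point requiring care is that the exterior generator produced from $\theta^is$ really is $\theta^ix$, up to sign.

\begin{lemma}\label{lem:free}
Let $F_1=P_K(\Sigma K)$ with tautological class $x\in\pi_1F_1$, and put $x_i=\theta^i(x)\in\pi_1F_1$.
\begin{enumerate}
\item[(a)] The square-free monomials $x_I=x_{i_1}\cdots x_{i_r}$, $I=\{i_1<\dots<i_r\}$, induce an equivalence $\bigoplus_I\Sigma^{|I|}K\simeq F_1$.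
\item[(b)] $\pi_*F_1$ is torsion-free, $x_i^2=0$, and $\pi_*(F_1)/2=\pi_*(F_1/2)$ is the exterior algebra over $K_*/2$ on the $x_i$.
\item[(c)] $x_i$ has weight $2^i$, and $\pi_1P_2(\Sigma K)=\mathbb Z_2\cdot\theta x$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Step 1: suspension as a ring map.} Let $s_i=\theta^is\in\pi_0F_0$, and let $\varepsilon:F_0\to K$ be the $K$-algebra map with $s\mapsto0$, so $\varepsilon(s_i)=\theta^i(0)=0$. Applying $P_K$ to the pushout $\Sigma K=0\sqcup_K0$ gives a pushout
\[
F_1=K\otimes_{F_0}K,\qquad l,r:K\to F_1,\qquad H:l\varepsilon\simeq r\varepsilon ,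
\]
with both maps $F_0\to K$ equal to $\varepsilon$. Since $K$ is initial in $\mathrm{CAlg}_K$, both $l$ and $r$ are canonically identified with the unit $u:K\to F_1$. Then $H$ becomes a self-homotopy of $u\varepsilon$, that is, a $K$-algebra map
\[
\tilde h:F_0\to F_1^{S^1}\quad\text{restricting to $u\varepsilon$ at the base point.}
\]
Since $u\varepsilon(s_i)=0$, we have $\tilde h(s_i)\in\pi_1F_1$. By construction $\tilde h(s)$ is, up to sign, the tautological map $\Sigma K=0\sqcup_K0\to F_1$. Naturality and additivity of $\theta$ on $\pi_1F_1$ give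
\begin{equation}\label{eq:suspension}
\tilde h(s_i)=\theta^i(\tilde h(s))=\theta^i(\pm x)=\pm x_i .
\end{equation}

\emph{Step 2: resolving $K$ over $F_0$.} Choose a nullhomotopy $h_i$ of $\varepsilon(s_i)$ in $K$; it is unique up to homotopy since $\pi_1K=0$. It extends $\varepsilon$ to an $F_0$-module map $\kappa_i:F_0/s_i\to K$. Let $N_m=\bigotimes_{F_0,\,i<m}F_0/s_i$, and let $N_m\to K$ be $\bigotimes\kappa_i$ followed by the multiplication $K^{\otimes_{F_0}m}\to K$. These maps are compatible with $N_m\to N_{m+1}$, since $F_0\to F_0/s_m\to K$ is $\varepsilon$. So they define $N:=\mathrm{colim}_mN_m\to K$. Now $\pi_*(F_0/2)=K_*/2[s_0,s_1,\dots]$, in which $s_0,s_1,\dots$ is a regular sequence, so $\pi_*(N_m/2)=K_*/2[s_m,s_{m+1},\dots]$, the transition maps setting $s_m=0$. In the colimit $\pi_*(N/2)=K_*/2$, generated by the image of $1$. Hence $N\to K$ is an equivalence modulo $2$, and so an equivalence.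

\emph{Step 3: a basis of $F_1$.} Consequently
\[
F_1=K\otimes_{F_0}K\simeq K\otimes_{F_0}N=\mathrm{colim}_m\bigotimes_{K,\,i<m}(K\otimes_{F_0}F_0/s_i).
\]
Using $h_i$ in the left factor, $K\otimes_{F_0}F_0/s_i=\mathrm{cofib}(\varepsilon(s_i):K\to K)\simeq K\oplus\Sigma K$. The map $1\otimes\kappa_i:K\otimes_{F_0}F_0/s_i\to K\otimes_{F_0}K=F_1$ is left $K$-linear, so it has the form $(1,x_i')$ with $x_i'\in\pi_1F_1$. The base change of the multiplication $K^{\otimes_{F_0}m}\to K$ along $\varepsilon$ is the multiplication $F_1^{\otimes_Km}\to F_1$. So $\bigotimes_{K,\,i<m}(K\oplus\Sigma K)\to F_1$ is the product of the maps $(1,x_i')$, and the square-free monomials in the $x_i'$ induce an equivalence $\bigoplus_I\Sigma^{|I|}K\simeq F_1$.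

\emph{Step 4: $x_i'=\pm x_i$.} In general, given $g:\mathrm{cofib}(f:X\to Y)\to Z$ and a nullhomotopy $h$ of $f$, the composite $\Sigma X\to\mathrm{cofib}(f)\xrightarrow{g}Z$ defined by $h$ is, up to a universal sign, the loop obtained by gluing the nullhomotopy of $g|_Y\circ f$ contained in $g$ to $g|_Y\circ h$. Here $f$ is multiplication by $\varepsilon(s_i)$ on $K$, $h$ is $h_i$, and $g=1\otimes\kappa_i$ with $g|_Y=l$. The nullhomotopy of $l\varepsilon(s_i)$ contained in $g$ first moves $s_i$ across the tensor product by $H$ and then applies $r(h_i)$. So up to sign $x_i'$ is the loop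
\[
0\xleftarrow{\ l(h_i)\ }l\varepsilon(s_i)\xrightarrow{\ H(s_i)\ }r\varepsilon(s_i)\xrightarrow{\ r(h_i)\ }0
\]
in $\Omega^\infty F_1$. Identifying $l$ and $r$ with $u$ as in Step~1, both $l(h_i)$ and $r(h_i)$ become $u(h_i)$. So this is the loop $H(s_i)$ at $u\varepsilon(s_i)$ transported to $0$ along $u(h_i)$, whose class is $\tilde h(s_i)\in\pi_1F_1\subset\pi_0(F_1^{S^1})$. By \eqref{eq:suspension}, $x_i'=\pm x_i$. This proves (a).

\emph{Step 5: consequences.} By (a), each $\pi_jF_1$ is the $2$-completion of a free $\mathbb Z_2$-module, hence torsion-free. Graded commutativity gives $2x_i^2=0$, so $x_i^2=0$. With (a) this proves (b). For (c), note that $F_1^{S^1}$ is graded with $(F_1^{S^1})_m=(P_m(\Sigma K))^{S^1}$. Since $\theta$ comes from a class in the weight-$2$ part of the free algebra, $\theta$ of a class of weight $m$ is computed through the structure map $P_2\big((F_1^{S^1})_m\big)\to(F_1^{S^1})_{2m}$, so it has weight $2m$. Hence $x_i$ has weight $2^i$, and $x_I$ has weight $\sum_{i\in I}2^i$. By uniqueness of binary expansions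 there is exactly one $I$ in each weight. The equivalence in (a) is a sum of maps between weight pieces. Modulo $2$ each piece is a retract of the sum, so each is an equivalence modulo $2$ and hence an equivalence. In weight $2$ we have $I=\{1\}$ and $P_2(\Sigma K)\simeq\Sigma K$ on $x_1=\theta x$.
\end{proof}

\subsection{One generator, one relation}

For $v\in\pi_1F_1$ let $\hat v:F_1\to F_1$ be the $K$-algebra map with $x\mapsto v$. Write $\varepsilon:F_1\to K$ also for the map with $x\mapsto0$, and put
\[
W_v=F_1\otimes_{\hat v,\,F_1,\,\varepsilon}K ,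
\]
the $K$-algebra obtained from the free algebra on $x$ by imposing the relation $v=0$.

\begin{lemma}\label{lem:onerel}
Suppose $v\equiv x_1-\bar c\,x_0$ modulo $2\pi_1F_1$, with $\bar c\in\{0,1\}$. Then $1$ and $x_0$ form a basis of $F_1$ as a module over itself via $\hat v$. Consequently $W_v\simeq K\oplus\Sigma K$ as a $K$-module, with basis $1,x$.
\end{lemma}

\begin{proof}
Since $\theta$ is additive on $\pi_1F_1$, it preserves $2\pi_1F_1$, and by naturality
\[
\hat v(x_i)=\theta^i(v)\equiv x_{i+1}-\bar c\,x_i\pmod{2\pi_1F_1}.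
\]
So imposing the relation on $x$ imposes one relation for each $i\ge0$, and modulo $2$ the $i$-th one eliminates $x_{i+1}$. To make this precise, consider
\[
\mu:F_1\oplus\Sigma F_1\to F_1,\qquad(r,r')\mapsto\hat v(r)+\hat v(r')x_0,
\]
which is $F_1$-linear when the target is a module via $\hat v$. On homotopy modulo $2$ it sends the two copies of the $K_*/2$-basis $\{x_I\}$ to the elements $\hat v(x_I)$ and $\hat v(x_I)x_0$. Up to order of factors, these are the square-free monomials in the elements of
\[
\{x_0\}\cup\{x_{i+1}-\bar c\,x_i\}_{i\ge0}.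
\]
By a triangular change of basis, this set is a basis of the $\mathbb F_2$-span of the $x_i$ in $\pi_1(F_1)/2$. By Lemma~\ref{lem:free}(b), $\pi_*(F_1)/2$ is the exterior algebra on this span with coefficients in $K_*/2$; in particular all elements of the span square to zero. So the square-free monomials in any basis of the span form a $K_*/2$-basis of $\pi_*(F_1)/2$. Hence $\mu$ is an equivalence modulo $2$, and so an equivalence. Base change along $\varepsilon$ gives the description of $W_v$.
\end{proof}

\begin{example}[the complex case]\label{ex:complex}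
Let $T$ be an $\mathcal E_\infty$-$K$-algebra that is free as a $K$-module on $1$ and $t\in\pi_1T$; for instance $T=K^{S^1}$. As $\pi_1K=0$, we have $\pi_1T=\mathbb Z_2t$, so $\theta t=\lambda t$ for some $\lambda\in\mathbb Z_2$. Put $v=\theta x-\lambda x$. The map $F_1\to T$, $x\mapsto t$, kills $v$, so it extends to $W_v\to T$, which is an equivalence by Lemma~\ref{lem:onerel}. On the other hand $\varepsilon(v)\in\pi_1K=0$, so $\varepsilon$ extends to $W_v\to K$. Thus $T$ has an $\mathcal E_\infty$-$K$-algebra map to $K$. For $K^{S^1}$ evaluation at a point is such a map; the argument finds one without knowing where $T$ comes from.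
\end{example}

\subsection{Lifting the operation to $\mathrm{KO}_2^\wedge$}

To run the example over $E$, with a generator $\iota$ in degree $-1$ (so that $x$ corresponds to $\beta\iota$), we must lift $\theta x$, up to powers of $\beta$ and a unit, to the weight-$2$ part of the free $E$-algebra.

\begin{lemma}\label{lem:lift}
There is $Q\in\pi_{-1}P_2(\Sigma^{-1}E)$ whose image $Q_K$ generates $\pi_{-1}P_2(\Sigma^{-1}K)\cong\mathbb Z_2$.
\end{lemma}

\begin{proof}
With the swap action, $S^{-1}\otimes S^{-1}$ is $S^{-1-\sigma}$. The norm equivalence and $C_{2+}\to S^0\to S^\sigma$ give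
\[
P_2(\Sigma^{-1}E)\simeq\Sigma^{-1}(E\otimes S^{-\sigma})_{hC_2}\simeq\Sigma^{-1}(E\otimes S^{-\sigma})^{hC_2}=\Sigma^{-1}\mathrm{fib}(E^{BC_2}\to E)=\Sigma^{-1}F(\mathbb{RP}^\infty,E),
\]
where $C_2$ acts trivially on $E$ and $F(\mathbb{RP}^\infty,-)$ denotes reduced cochains. The same holds for $K$, naturally along $E\to K$. By Atiyah, the reduced complex $K$-groups of $\mathbb{RP}^{2m}$ are $\mathbb Z/2^m$ in degree $0$, generated by $L_{\mathbb C}-1$ with $L_{\mathbb C}$ the complexified tautological line bundle, and $0$ in degree $-1$. These finite $2$-groups do not change under $2$-completion. So the $\lim^1$ term vanishes and $\pi_0F(\mathbb{RP}^\infty,K)=\lim_m\mathbb Z/2^m=\mathbb Z_2$, generated by $L_{\mathbb C}-1$. This is the image of $L_{\mathbb R}-1\in\pi_0F(\mathbb{RP}^\infty,E)$, with $L_{\mathbb R}$ the real tautological line bundle. Let $Q$ correspond to $L_{\mathbb R}-1$.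
\end{proof}

\subsection{The theorem over $\mathrm{KO}_2^\wedge$}

\begin{theorem}\label{thm:2adic}
Let $T$ be an $\mathcal E_\infty$-$E$-algebra whose unit $E\to T$ has cofiber $\simeq\Sigma^{-1}E$ as an $E$-module. Then there is a map of $\mathcal E_\infty$-$E$-algebras $T\to E$.
\end{theorem}

\begin{proof}
\emph{The generator and the relation.} The boundary map $\Sigma^{-1}E\to\Sigma E$ lies in $\pi_{-2}E=\pi_6E=0$. So $T\simeq E\oplus\Sigma^{-1}E$ with basis $1$ and $y\in\pi_{-1}T$; in particular $T$ is $2$-complete. As $\pi_{-1}E=\pi_7E=0$, we have $\pi_{-1}T=\mathbb Z_2y$.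

Let $P=P_E(\Sigma^{-1}E)$ with generator $\iota\in\pi_{-1}P$, and let $\hat y:P\to T$ be the $E$-algebra map with $\iota\mapsto y$. Then $\hat y(Q)=cy$ for some $c\in\mathbb Z_2$. Put $z=Q-c\,\iota\in\pi_{-1}P$. Let $\hat z:P\to P$ be given by $\iota\mapsto z$ and $\varepsilon:P\to E$ by $\iota\mapsto0$, and form
\[
W=P\otimes_{\hat z,\,P,\,\varepsilon}E ,
\]
the free algebra on $\iota$ with the relation $Q=c\,\iota$ imposed. Since $\hat y(z)=0$, the map $\hat y\hat z$ is homotopic to $P\xrightarrow{\varepsilon}E\to T$. A choice of homotopy gives an $E$-algebra map $b:W\to T$ extending $\hat y$.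

\emph{$b$ is an equivalence.} If $K\otimes_E\mathrm{cofib}(b)=0$, then $\eta$ acts invertibly on $\mathrm{cofib}(b)$; being nilpotent, it forces $\mathrm{cofib}(b)=0$. So it suffices to show that $K\otimes_Eb$ is an equivalence. Bott periodicity $\beta:\Sigma K\simeq\Sigma^{-1}K$ identifies $K\otimes_EP=P_K(\Sigma^{-1}K)$ with $F_1$, compatibly with weights, so that $x=\beta\iota$. By Lemma~\ref{lem:lift}, $\beta Q_K$ generates $\pi_1P_2(\Sigma^{-1}K)$, which is $\mathbb Z_2\,\theta x$ by Lemma~\ref{lem:free}(c). Hence $\beta Q_K=\alpha\,\theta x$ with $\alpha\in\mathbb Z_2^\times$. The map $K\otimes_E\hat z$ sends $x$ to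
\[
v=\beta z=\alpha\,\theta x-cx\equiv x_1-\bar c\,x_0\pmod{2\pi_1F_1},
\]
where $\bar c\in\{0,1\}$ is the residue of $c$; note $\alpha\equiv1$ modulo $2$. So $K\otimes_EW=W_v$, and Lemma~\ref{lem:onerel} says that it is $K$-free on $1,x$. Now $K\otimes_Eb$ sends $1\mapsto1$ and $x\mapsto\beta y$, and $K\otimes_ET$ is $K$-free on $1,y$, hence on $1,\beta y$. So $K\otimes_Eb$ is an equivalence.

\emph{The map to $E$.} We have $\pi_0\mathrm{Map}_{\mathrm{CAlg}_E}(P,E)=\pi_{-1}E=0$, so $\varepsilon\hat z\simeq\varepsilon$. Hence $\varepsilon:P\to E$ and $\mathrm{id}_E$ glue to an $E$-algebra map $W\to E$, and $T\simeq W\to E$ is the desired map.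
\end{proof}

\begin{remark}
The degree $-1$ matters in Lemma~\ref{lem:lift}. For $E\otimes_{\mathrm{KO}}T_3\simeq E\oplus\Sigma^5E$ everything else in the proof goes through in degree $5$: the splitting is \eqref{eq:sum}, $\pi_5E=0$, and $\beta^2:\Sigma^5K\simeq\Sigma K$ replaces $\beta$, so that $\iota=\beta^2x$. So if some class in $\pi_5P_2(\Sigma^5E)$ mapped to a generator of $\pi_5P_2(\Sigma^5K)\cong\mathbb Z_2$, we would get a $\mathrm{KO}$-algebra map $T_3\to E$. But the class $w\in\pi_5T_3$ from the proof of Proposition~\ref{prop:lower} would go to $\pi_5E=0$, while $w^2=\eta^2\beta_8$ is nonzero in $\pi_{10}E$. Hence no such class exists.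
\end{remark}

\section{Gluing, and proofs of the main theorems}

\begin{proof}[Proof of Theorem A]
By \eqref{eq:sum}, $T_5\simeq\mathrm{KO}\oplus\Sigma^7\mathrm{KO}$ with basis $1$, $y\in\pi_7T_5$.

\emph{At $2$.} The unit of $E\otimes_{\mathrm{KO}}T_5$ has cofiber $\Sigma^7E\simeq\Sigma^{-1}E$. So Theorem~\ref{thm:2adic} gives a $\mathrm{KO}$-algebra map $g_2:T_5\to E\otimes_{\mathrm{KO}}T_5\to\mathrm{KO}_2^\wedge$.

\emph{Away from $2$.} By \eqref{eq:TotT} and Corollary~\ref{cor:half} there is a $\mathrm{KO}$-algebra map $g':T_5\to\mathrm{Tot}^5(\mathrm{KU}/\mathrm{KO})\to\mathrm{Tot}^3(\mathrm{KU}/\mathrm{KO})\to\mathrm{KO}[\frac12]$.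

\emph{Gluing.} In $\mathrm{CAlg}_{\mathrm{KO}}$, $\mathrm{KO}$ is the pullback of $\mathrm{KO}[\frac12]\to D\leftarrow\mathrm{KO}_2^\wedge$, where $D=\mathrm{KO}_2^\wedge[\frac12]$ is rational. We must show that $g_2$ and $g'$ become homotopic in $D$. On the $m$-th tensor power of a rational class of odd degree $\Sigma_m$ acts by the sign character, whose coinvariants vanish for $m\ge2$. So the free $\mathcal E_\infty$-$\mathrm{KO}_{\mathbb Q}$-algebra on a class of degree $7$ has underlying module $\mathrm{KO}_{\mathbb Q}\oplus\Sigma^7\mathrm{KO}_{\mathbb Q}$, and the map from it to $T_5\otimes\mathbb Q$ classifying $y$ is an equivalence. Hence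
\[
\pi_0\mathrm{Map}_{\mathrm{CAlg}_{\mathrm{KO}}}(T_5,D)=\pi_0\mathrm{Map}_{\mathrm{CAlg}_{\mathrm{KO}_{\mathbb Q}}}(T_5\otimes\mathbb Q,D)=\pi_7D=0 .
\]
So $g_2$ and $g'$ glue to a $\mathrm{KO}$-algebra map $T_5\to\mathrm{KO}$. Composing with $\mathrm{Tot}^5(\mathrm{KU}/\mathrm{KO})\to T_5$ from \eqref{eq:TotT} gives the first claim, and Proposition~\ref{prop:reduction} the second.
\end{proof}

\begin{proof}[Proof of Theorem B]
(1) The nonexistence for $n\le3$ is Proposition~\ref{prop:lower}, and by Theorem~A a retraction exists for $n=5$. So the least $n$ is $4$ or $5$. The statement on module retractions is Corollary~\ref{cor:module}.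

(2) By \eqref{eq:basechange}, base change of the map in Theorem~A along $\mathrm{KO}\to A$ is an $A$-algebra map $\mathrm{Tot}^5(A\otimes_{\mathrm{KO}}\mathrm{KU}/A)\to A$. Apply Proposition~\ref{prop:reduction}.

(3) This is Proposition~\ref{prop:away} with Proposition~\ref{prop:reduction}.

(4) This is Theorem~\ref{thm:2adic}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Des} \emph{Descent of $\mathcal E_\infty$-Rings}, \texttt{https://typ.moe/assets/seminar\_ha.pdf}.

\bibitem{Hop} Hopkins, \emph{$K(1)$-local $E_\infty$-ring spectra}.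

\bibitem{HA} Lurie, HA.

\bibitem{HTT} HTT.

\bibitem{McC} McClure, in BMMS, \emph{$H_\infty$ ring spectra}, Ch.~IX.

\bibitem{Rog} Rognes, \emph{Galois extensions of structured ring spectra}.

\end{thebibliography}

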